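\title{Quadratic bounds for the Chv\'atal rank and the M-rank of polytopes in the unit cube}

\begin{abstract}
The M-closure of a polytope $P\subseteq[0,1]^n$ strengthens the Gomory--Chv\'atal closure: the right-hand side of a valid inequality is rounded down not to the next integer but to the next value attained at a $0/1$-point. We prove the conjecture that the M-rank of every polytope in $[0,1]^n$ is $O(n^2)$; in fact, the Chv\'atal rank is at most $1005\,n^2$. We also show that the order $n^2$ is optimal for the M-rank, hence for both ranks. The upper bound derives a valid inequality through a chain of integer approximations of its normal vector and rests on the fact that a vector has good simultaneous approximations at most dyadic scales. The lower bound follows a single point on the diagonal of the cube and shows, by a Fourier argument for signed sums, that it retreats by a factor of only $1-O(1/n)$ per round.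
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $cx$ is the scalar product of $c,x\in\mathbb R^n$. For a compact set $Q\subseteq\mathbb R^n$ we write $\max_Q c=\max\{cx: x\in Q\}$, with $\max_\emptyset c=-\infty$.

\subsection*{Two closures and their ranks}

Let $Q\subseteq\mathbb R^n$ be compact and convex. For $c\in\mathbb Z^n$, every integer point of $Q$ satisfies the \emph{Gomory--Chv\'atal cut} $cx\le\lfloor\max_Qc\rfloor$. The \emph{Gomory--Chv\'atal closure} of $Q$ is
\[
Q'=\{x\in\mathbb R^n:\ cx\le\lfloor\max\nolimits_Qc\rfloor\ \text{ for all }c\in\mathbb Z^n\},\qquad \emptyset'=\emptyset .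
\]
For a polytope $P$ put $P^{(0)}=P$ and $P^{(k+1)}=(P^{(k)})'$, and let $P_I=\operatorname{conv}(P\cap\mathbb Z^n)$ be the integer hull. The \emph{Chv\'atal rank} of $P$ is the least $k$ with $P^{(k)}=P_I$; it counts the rounds of rounding that are needed to remove everything outside the integer hull. The dimension alone does not bound it.

\begin{example}\label{ex:triangle}
For an integer $t\ge0$ let $P_t=\operatorname{conv}\{(0,0),(0,1),(t,\frac12)\}$. Its integer hull is the segment $P_0$. For $t\ge1$ the point $p=(t-1,\frac12)$ survives one round: if $c_1\ge1$, then $cp\le c(t,\frac12)-1\le\lfloor\max_{P_t}c\rfloor$, and if $c_1\le0$, then $cp\le c_2/2\le\max(0,c_2)\le\lfloor\max_{P_t}c\rfloor$. So $P_{t-1}\subseteq P_t'$. Since $Q\subseteq R$ implies $Q'\subseteq R'$, we get $P_{t-k}\subseteq P_t^{(k)}$ for $k\le t$, and the Chv\'atal rank of $P_t$ is at least $t$.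
\end{example}

From now on all sets lie in the cube $[0,1]^n$, so that $P_I=\operatorname{conv}(P\cap\{0,1\}^n)$. There one can round further, since only the values of $c$ at $0/1$-points matter. For $c\in\mathbb Z^n$ and $\gamma\in\mathbb R\cup\{-\infty\}$ let
\[
\lfloor\gamma\rfloor_c=\max\{cv:\ v\in\{0,1\}^n,\ cv\le\gamma\},
\]
which is $-\infty$ if there is no such $v$. For a compact convex $Q\subseteq[0,1]^n$, the inequality $cx\le\lfloor\max_Qc\rfloor_c$ is an \emph{M-cut}, and the \emph{M-closure} is
\[
M(Q)=\{x\in\mathbb R^n:\ cx\le\lfloor\max\nolimits_Qc\rfloor_c\ \text{ for all }c\in\mathbb Z^n\}.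
\]
For instance, $c=(2,3)$ takes the values $0,2,3,5$ on $\{0,1\}^2$; if $\max_Qc=4.5$, the Gomory--Chv\'atal cut is $cx\le4$ and the M-cut is $cx\le3$. Geometrically, an M-cut slides a supporting hyperplane inward until it meets a vertex of the cube, which need not belong to $Q$. Put $M^{(0)}(P)=P$ and $M^{(k+1)}(P)=M(M^{(k)}(P))$. The \emph{M-rank} of $P$ is the least $k$ with $M^{(k)}(P)=P_I$. It is known that the M-closure of a polytope is again a polytope; we work with compact convex sets and do not need this.

The Chv\'atal rank of a polytope in $[0,1]^n$ is $O(n^2\log n)$, and there are such polytopes with Chv\'atal rank at least $(1+\epsilon)n$ for some $\epsilon>0$ (Eisenbrand and Schulz). The worst-case M-rank grows faster than $n$ (Pokutta). The question of this paper is the following conjecture from \cite{refined}: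
\begin{quote}
\emph{There is a constant $C$ such that for every $n$ and every polytope $P\subseteq[0,1]^n$ the M-rank of $P$ is at most $Cn^2$.}
\end{quote}
Here is a reason to expect this. The integer hull is cut out by inequalities $cx\le\max_{P_I}c$ whose coefficients have $O(n\log n)$ binary digits (Lemma~\ref{lem:coeff}), and building $c$ digit by digit costs $O(n)$ rounds per digit (Example~\ref{ex:routes}); the product is $n^2\log n$. But an M-cut depends only on the direction of $c$, and $c$ takes at most $2^n$ values on $\{0,1\}^n$. This suggests that about $n$ digits, rather than $n\log n$, should have to be paid for at the full price.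

\subsection*{Results}

The conjecture is true, and Gomory--Chv\'atal cuts already suffice.

\begin{theorem}\label{thm:upper}
Let $n\ge1$, let $P\subseteq[0,1]^n$ be a polytope, and let $S=P\cap\{0,1\}^n$.
\begin{itemize}
\item[(a)] $P^{(k)}=P_I$ for some $k\le1005\,n^2$, and the M-rank of $P$ is at most $1005\,n^2$.
\item[(b)] If $S\ne\emptyset$ and $0\ne c\in\mathbb Z^n$, then $cx\le\max_Sc$ is valid for $P^{(T)}$, and hence for $M^{(T)}(P)$, as soon as
\[
T\ \ge\ 990n^2+7n+4+2\lceil\log_2\|c\|_\infty\rceil .
\]
\end{itemize}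
\end{theorem}

The point of (b) is that the number of digits of $c$ enters additively, not multiplied by $n$.

\begin{theorem}\label{thm:lower}
There are $\kappa>0$ and $n_0$ such that for every $n\ge n_0$ some polytope $P\subseteq[0,1]^n$ has M-rank, and hence Chv\'atal rank, at least $\kappa n^2$.
\end{theorem}

Thus both worst-case ranks are $\Theta(n^2)$. Sections~\ref{sec:basic}--\ref{sec:upper} prove Theorem~\ref{thm:upper}: Section~\ref{sec:chains} reduces it to finding a cheap route from $0$ to $c$ through integer vectors, and Section~\ref{sec:approx} supplies the stations of the route. Sections~\ref{sec:lower}--\ref{sec:retreat} prove Theorem~\ref{thm:lower}.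

\medskip\noindent\textbf{Notation.} For a real number $t$, $\|t\|$ is the distance from $t$ to the nearest integer; norms of vectors always carry a subscript. Superscripts number vectors and subscripts number coordinates. We write $e^i$ for the $i$th unit vector and $\mathbf 1$ for the all-ones vector. When a nonempty set $S\subseteq\{0,1\}^n$ is fixed, $h(d)=\max_Sd$.

\section{Basic properties of the closures}\label{sec:basic}

\begin{lemma}\label{lem:basic}
Let $Q\subseteq R\subseteq[0,1]^n$ be compact and convex, and let $P\subseteq[0,1]^n$ be a polytope.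
\begin{itemize}
\item[(a)] $Q'\subseteq R'$.
\item[(b)] $Q'$ and $M(Q)$ are compact and convex, and $Q\cap\{0,1\}^n\subseteq M(Q)\subseteq Q'\subseteq Q$.
\item[(c)] $P_I\subseteq M^{(k)}(P)\subseteq P^{(k)}$ for all $k$. If $P^{(k)}\subseteq P_I$, then $M^{(k)}(P)=P^{(k)}=P_I$. In particular, the M-rank is at most the Chv\'atal rank.
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because $\max_Qc\le\max_Rc$. For (b) let $Q\ne\emptyset$ and $x\notin Q$. By the separation theorem, $cx>\max_Qc$ for some real $c$. As $Q$ is bounded, this persists for nearby rational $c$, and after scaling $c$ is integral. Then $cx>\lfloor\max_Qc\rfloor$, so $x\notin Q'$. Next, $\lfloor\max_Qc\rfloor_c$ is $-\infty$ or an integer not exceeding $\max_Qc$, so $M(Q)\subseteq Q'$. A $0/1$-point $v\in Q$ has $cv\le\max_Qc$, so $cv\le\lfloor\max_Qc\rfloor_c$ and $v\in M(Q)$. Both closures are bounded intersections of closed half-spaces (or empty). For (c), induction with (b) and (a) gives $M^{(k+1)}(P)\subseteq(M^{(k)}(P))'\subseteq(P^{(k)})'$, and the convex set $M^{(k)}(P)$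 contains $P\cap\{0,1\}^n$.
\end{proof}

By (b) the sets $P^{(k)}$ decrease, so an inequality valid for $P^{(k)}$ stays valid for all later iterates. The next lemma says that a cut derived on a face of the cube can be derived in the whole cube: add to its normal vector a large multiple of the outer normal of the face.

\begin{lemma}\label{lem:face}
If $F$ is a face of the cube and $Q\subseteq[0,1]^n$ is compact and convex, then $Q'\cap F\subseteq(Q\cap F)'$.
\end{lemma}

\begin{proof}
Let $F$ be given by $x_i=1$ for $i\in I_1$ and $x_i=0$ for $i\in I_0$, and put $u=\sum_{i\in I_1}e^i-\sum_{i\in I_0}e^i$ and $p=|I_1|$. On the cube $ux\le p$, with equality exactly on $F$. Let $x\in Q'\cap F$. If $Q\cap F$ were empty, then $\max_Qu<p$, and the cut for $u$ would give $ux\le p-1$, which is false. So $Q\cap F\neq\emptyset$. Let $d\in\mathbb Z^n$ and $\mu=\lfloor\max_{Q\cap F}d\rfloor$. We claim that $\max_Q(d+Nu)<Np+\mu+1$ for some positive integer $N$. Otherwise there are points $y^N\in Q$ with $dy^N-N(p-uy^N)\ge\mu+1$ for all $N$. Since $p-uy^N\ge0$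 and $dy^N$ is bounded, we get $dy^N\ge\mu+1$ and $uy^N\to p$. A limit point $y$ of the sequence lies in $Q\cap F$ and has $dy\ge\mu+1>\max_{Q\cap F}d$, which is absurd. For $N$ as in the claim, the cut for $d+Nu$ gives $dx+Np=(d+Nu)x\le Np+\mu$. So $dx\le\mu$ for every $d$, that is, $x\in(Q\cap F)'$.
\end{proof}

\section{Chains of inequalities}\label{sec:chains}

Fix a polytope $P\subseteq[0,1]^n$ and $S=P\cap\{0,1\}^n$. The basic move is to lower an integral right-hand side by one. Suppose that $dx\le\beta+1$ is known on $Q$, and that $dx\le\beta$ holds on $S$. If $\max_Qd<\beta+1$, one round suffices. If the value $\beta+1$ is attained, the cut for $d$ says nothing, and we tilt $d$. Take $Q=\operatorname{conv}\{(0,0),(\frac12,\frac12)\}$, $d=(1,1)$, $\beta=0$. The tilted vectors $d+e^1=(2,1)$ and $d-e^1=(0,1)$ have maxima $\frac32$ and $\frac12$, so $2x_1+x_2\le1$ and $x_2\le0$ on $Q'$. The sum is $dx\le\frac12$, and a second round gives $dx\le0$. The tilting worked because the maximizer of $d$ has $0<x_1<1$. In general we arrange this by proving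 $dx\le\beta$ on the faces of the cube first.

\begin{definition}\label{def:chain}
A \emph{chain of length $L$} for $P$ is a sequence of pairs $(d^\ell,\beta_\ell)\in\mathbb Z^n\times\mathbb Z$, $0\le\ell\le L$, such that $d^0x\le\beta_0$ on the cube and, for $1\le\ell\le L$,
\begin{itemize}
\item[(i)] $d^\ell s\le\beta_\ell$ for all $s\in S$;
\item[(ii)] every $x\in[0,1]^n$ with $d^{\ell-1}x\le\beta_{\ell-1}$ satisfies $d^\ell x\le\beta_\ell+1$.
\end{itemize}
\end{definition}

Treating the links one after the other, each by an induction over the dimension of the faces, would take about $nL$ rounds. But conditions (i) and (ii) restrict to every face, so the low-dimensional faces can run ahead along the chain while the higher-dimensional ones follow. This takes only about $n+L$ double rounds.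

\begin{lemma}\label{lem:chain}
If $(d^\ell,\beta_\ell)_{0\le\ell\le L}$ is a chain for $P$, then $d^Lx\le\beta_L$ is valid for $P^{(2(n+L))}$.
\end{lemma}

\begin{proof}
We prove by induction on $k+\ell$ that $d^\ell x\le\beta_\ell$ holds on $P^{(2(k+\ell))}\cap F$ for every $k$-dimensional face $F$ of the cube; the case $k=n$, $\ell=L$ is the lemma. For $\ell=0$ the inequality holds on the whole cube. For $k=0$ the face is a $0/1$-point $v$; either $v\in S$ and (i) applies, or $v\notin P$ and the intersection is empty.

Let $k,\ell\ge1$, put $t=2(k+\ell-1)$ and $Q=P^{(t)}\cap F$, and write $d=d^\ell$, $\beta=\beta_\ell$. The statement for $(k,\ell-1)$ and (ii) give $dx\le\beta+1$ on $Q$. The statement for $(k-1,\ell)$ gives $dx\le\beta$ on $Q\cap G$ for each facet $G$ of $F$. Let $i$ be a coordinate not fixed on $F$; then $x_i=0$ and $x_i=1$ define facets of $F$. On $Q$ we have $(d+e^i)x\le\beta+2$, and equality would need $dx=\beta+1$ and $x_i=1$, which is impossible. On $Q$ we also have $(d-e^i)x\le\beta+1$, and equality would need $dx=\beta+1$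 and $x_i=0$, which is impossible as well. Since $Q$ is compact, $\max_Q(d+e^i)<\beta+2$ and $\max_Q(d-e^i)<\beta+1$. Hence $(d+e^i)x\le\beta+1$ and $(d-e^i)x\le\beta$ on $Q'$. Adding gives $dx\le\beta+\frac12$ on $Q'$, and so $dx\le\beta$ on $Q''$. Finally, Lemmas~\ref{lem:face} and~\ref{lem:basic}(a) give
\[
P^{(t+2)}\cap F\subseteq\big(P^{(t+1)}\cap F\big)'\subseteq\big((P^{(t)}\cap F)'\big)'=Q'' .\qedhere
\]
\end{proof}

The hypothesis $P\subseteq[0,1]^n$ is what lets the induction start: it ends at vertices of the cube, which are integer points.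

\begin{corollary}\label{cor:empty}
If $S=\emptyset$, then $P^{(2n+2)}=\emptyset=P_I$.
\end{corollary}

\begin{proof}
The pairs $(0,0),(0,-1)$ form a chain of length $1$: (i) is void, and (ii) reads $0\le0$. So $0\le-1$ is valid for $P^{(2n+2)}$.
\end{proof}

Let now $S\ne\emptyset$. We want a short chain that ends in $(c,h(c))$. The next proposition prices the passage from $(d,h(d))$ to $(\tilde d,h(\tilde d))$: it costs the $\ell_1$-distance from $\tilde d$ to the ray through $d$, but at least one link.

\begin{proposition}\label{prop:route}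
Let $S\ne\emptyset$, let $0=d^0,d^1,\dots,d^t=c$ be integer vectors, let $\lambda_1,\dots,\lambda_t\ge0$ be real numbers, and put
\[
m_i=\max\big(1,\lceil\|d^i-\lambda_id^{i-1}\|_1\rceil\big),\qquad L=m_1+\dots+m_t .
\]
Then $cx\le h(c)$ is valid for $P^{(2(n+L))}$.
\end{proposition}

\begin{proof}
Fix $i$ and write $d=d^{i-1}$, $\tilde d=d^i$, $\lambda=\lambda_i$, $m=m_i$, $f=\tilde d-\lambda d$. Let $s\in S$ maximize $d$. If $x\in[0,1]^n$ and $dx\le h(d)=ds$, then
\[
\tilde dx=\lambda\,dx+fx\le\lambda\,ds+fs+f(x-s)=\tilde ds+f(x-s)\le h(\tilde d)+\|f\|_1\le h(\tilde d)+m,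
\]
because $|x_j-s_j|\le1$. So in a chain the pair $(d,h(d))$ may be followed by the $m$ pairs $(\tilde d,h(\tilde d)+m-1),\dots,(\tilde d,h(\tilde d))$: condition (ii) for the first of them was just shown, for the others it is a tautology, and (i) holds since all right-hand sides are at least $h(\tilde d)$. Starting from $(0,0)=(d^0,h(d^0))$, we obtain a chain of length $L$ that ends in $(c,h(c))$, and Lemma~\ref{lem:chain} applies.
\end{proof}

Call $d^0,\dots,d^t$ a \emph{route} to $c$ and $L$ its \emph{cost}. The polytope has disappeared from the problem: what remains is to find cheap routes in $\mathbb Z^n$.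

\begin{example}\label{ex:routes}
Let $J=\lceil\log_2\|c\|_\infty\rceil$. The \emph{direct route} $0,c$ costs $\|c\|_1$. The \emph{binary route} passes through the vectors $\lfloor2^{j-J}c\rfloor$ (rounded down coordinatewise), $j=0,\dots,J$. The first has entries in $\{0,\pm1\}$, and each later one is twice its predecessor plus a $0/1$-vector, so the cost is at most $n(J+1)$.

Now let $n\ge2$, $N=2^J-1\geq 1$ and $c=(N,\dots,N,N+1)$. The binary route passes through $(2^j-1,\dots,2^j-1,2^j)$, and each doubling costs $n-1$. These vectors approximate multiples of $c$ poorly: every one of the first $n-1$ coordinates is off by at least $\frac12$ for $j<J$. Replace the multiplier $2^{j-J}$ by the nearby $q=2^j/N$. Then $qc=2^j\mathbf 1+qe^n$ is within $\ell_1$-distance $q$ of the integer vector $2^j\mathbf 1$. The route $0,\mathbf 1,2\cdot\mathbf 1,\dots,2^{J-1}\mathbf 1,c$ pays $n$ for the first step, $1$ for each doubling, and $1$ for the last step, since $c=N2^{1-J}\cdot2^{J-1}\mathbf 1+e^n$. The cost is $n+J$ instead of about $nJ$.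
\end{example}

The example shows the plan. At each scale $2^{j-J}$ we choose a multiplier $q_j$ of that order of magnitude such that $q_jc$ is as close as possible to an integer vector, at $\ell_1$-distance $\eta_j$ say. Consecutive multipliers have bounded ratio, so each step costs $1+O(\eta_j+\eta_{j+1})$, and the route costs $O(n)+J+O(\sum_j\eta_j)$.

\section{Simultaneous approximation at most scales}\label{sec:approx}

We have to bound $\sum_j\eta_j$ independently of the number of scales. A pigeonhole argument finds a multiplier $q\le X$ with all $\|qc_i\|$ small, but it gives no lower bound on $q$ in terms of $X$, and we need $q$ comparable to $X$. Indeed, a given scale may admit no good multiplier: for $c=(N,N+1)$ we have $\|qN\|+\|q(N+1)\|\ge\|q\|$, which is at least $\frac1{32}$ for all $q\in[\frac1{32},\frac12]$, however large $N$ is. What is true is that bad scales are few.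

\begin{lemma}\label{lem:approx}
Let $c\in\mathbb R^n$, let $J\ge0$ be an integer, let $X_j=2^{j-J}$, and put
\[
\eta_j=\min\Big\{\sum_{i=1}^n\|qc_i\|:\ q\in[X_j/8,\,2X_j]\Big\}\qquad(0\le j\le J).
\]
Then $\sum_{j=0}^J\eta_j\le15n^2$.
\end{lemma}

The proof uses a potential. Fix an accuracy $\rho$ and a positive function $F(q)$ that is large only when $qc$ is close to $\mathbb Z^n$, and let $W(X)$ be the average of $F$ over $|q|\le X$ with a triangular weight. If scale $X$ is bad, then $F$ is small on $[X/8,2X]$, and the average drops by a constant factor from $X$ to $2X$. On the Fourier side, $W(X)$ is a weighted count of the integer vectors $z$ with $|cz|$ of order at most $1/X$. If the weights are positive, this count never increases under doubling and stays between two bounds whose ratio is $(O(1)/\rho)^n$, so it drops only $O(n\log(2/\rho))$ times. In the example above, $z=(1,-1)$ has $|cz|=1$ and leaves the count when $X$ passes the order of $1$, which is where the bad scales are.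

We need the tent $\Lambda(t)=\max(0,1-|t|)$. It is the convolution $\chi*\chi$ of the indicator function $\chi$ of $[-\frac12,\frac12]$ with itself. Since $\int\chi(t)e^{2\pi itu}\,dt=\frac{\sin\pi u}{\pi u}$ and the Fourier transform turns convolutions into products,
\begin{equation}\label{eq:fejer}
\phi(u):=\int_{-1}^1\Lambda(t)e^{2\pi itu}\,dt=\Big(\frac{\sin\pi u}{\pi u}\Big)^2 .
\end{equation}
We have $0\le\phi\le\phi(0)=1$, and $\sin2\pi u=2\sin\pi u\cos\pi u$ gives $\phi(2u)=\phi(u)\cos^2\pi u\le\phi(u)$.

\begin{proof}[Proof of Lemma~\ref{lem:approx}]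
\emph{The potential.} Let $0<\rho\le1$ and $\psi(t)=\sum_{m\in\mathbb Z}e^{-|t-m|/\rho}$. This function is positive, even, continuous and $1$-periodic. Summing two geometric series gives
\[
\psi(t)=\frac{e^{-\|t\|/\rho}+e^{-(1-\|t\|)/\rho}}{1-e^{-1/\rho}},
\]
and therefore, as $\|t\|\le1-\|t\|$ and $e^{-1/\rho}\le e^{-1}$,
\begin{equation}\label{eq:psi}
\psi(0)\le\frac{1+e^{-1}}{1-e^{-1}}\le2.17,\qquad \psi(t)\le\frac{2e^{-\|t\|/\rho}}{1-e^{-1}}\le3.17\,e^{-\|t\|/\rho}.
\end{equation}
The Fourier coefficients of $\psi$ are
\[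
\hat\psi_k=\int_{\mathbb R}e^{-|t|/\rho}e^{-2\pi ikt}\,dt=\frac{2\rho}{1+4\pi^2\rho^2k^2}>0 .
\]
They are summable, and a continuous periodic function with summable Fourier coefficients is the uniform sum of its Fourier series. Hence
\[
F(q):=\prod_{i=1}^n\psi(qc_i)=\sum_{z\in\mathbb Z^n}a_ze^{2\pi iq\,cz},\qquad a_z=\prod_{i=1}^n\hat\psi_{z_i}>0,
\]
with $a_0=(2\rho)^n$ and $\sum_za_z=F(0)=\psi(0)^n$. For $X>0$, termwise integration and \eqref{eq:fejer} give
\[
W(X):=\frac1X\int_{-X}^XF(q)\Big(1-\frac{|q|}X\Big)dq=\sum_{z\in\mathbb Z^n}a_z\,\phi(X\,cz).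
\]
The properties of $\phi$ and the positivity of the $a_z$ yield
\begin{equation}\label{eq:W}
W(2X)\le W(X),\qquad(2\rho)^n\le W(X)\le\psi(0)^n .
\end{equation}

\emph{Few scales drop.} Say that $j\in\{0,\dots,J\}$ \emph{drops} if $W(2X_j)<\frac34W(X_j)$. The product of the ratios $W(X_j)/W(2X_j)$ telescopes to $W(X_0)/W(2X_J)\le(\psi(0)/2\rho)^n\le(1.09/\rho)^n$. By \eqref{eq:W} every ratio is at least $1$, and it exceeds $\frac43$ when $j$ drops. So
\begin{equation}\label{eq:drops}
\#\{j:\ j\text{ drops}\}\le\frac{n\ln(1.09/\rho)}{\ln(4/3)} .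
\end{equation}

\emph{The other scales are good.} Suppose that $j$ does not drop, and let $X=X_j$. Then the integral of $F(q)(1-\frac{|q|}{2X})$ over $|q|\le2X$ equals $2XW(2X)\ge\frac32XW(X)$. For $|q|\le X/8$ we have $1-\frac{|q|}{2X}\le1\le\frac87(1-\frac{|q|}X)$, so this range contributes at most $\frac87XW(X)$. Hence
\[
\int_{X/8\le|q|\le2X}F(q)\Big(1-\frac{|q|}{2X}\Big)dq\ \ge\ \Big(\frac32-\frac87\Big)XW(X)\ \ge\ \frac5{14}(2\rho)^nX .
\]
The weight $1-\frac{|q|}{2X}$ has integral at most $2X$ over this range, and $F$ is even, so $F(q)\ge\frac5{28}(2\rho)^n$ for some $q\in[X/8,2X]$. By \eqref{eq:psi}, $F(q)\le3.17^n\exp(-\eta_j/\rho)$. Taking logarithms and using $\ln(3.17/2)<0.47$ and $\ln(28/5)<1.73$, we get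
\begin{equation}\label{eq:good}
\eta_j\le\rho\Big(n\ln\frac{3.17}{2\rho}+\ln\frac{28}5\Big)\le\rho n\Big(\ln\frac1\rho+2.2\Big).
\end{equation}

\emph{Summation over all accuracies.} One value of $\rho$ leaves an error proportional to the number of scales, so we use all $\rho=2^{-i}$, $i\ge0$. Put $f_i=n2^{-i}(0.7i+2.2)$ and $g_i=2.45i+0.35$. Since $\ln2<0.7$, the bound in \eqref{eq:good} is at most $f_i$. Since $\ln2/\ln\frac43<2.45$ and $\ln1.09/\ln\frac43<0.35$, the bound in \eqref{eq:drops} is at most $ng_i$. So $\#\{j:\eta_j>f_i\}\le ng_i$ for every $i$. The sequence $f_i$ decreases to $0$, because $0.7i+2.9<2(0.7i+2.2)$, and $\eta_j\le n/2<f_0$. Therefore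
\[
\sum_j\eta_j=\int_0^{f_0}\#\{j:\eta_j>t\}\,dt\le n\sum_{i\ge0}(f_i-f_{i+1})\,g_{i+1}=n\Big(g_1f_0+\sum_{i\ge1}(g_{i+1}-g_i)f_i\Big),
\]
where the last step is summation by parts, with $f_ig_i\to0$. Here $g_1f_0=2.8\cdot2.2\,n=6.16\,n$, $g_{i+1}-g_i=2.45$, and $\sum_{i\ge1}f_i=(0.7\cdot2+2.2)\,n=3.6\,n$. The total is $(6.16+8.82)\,n^2\le15n^2$.
\end{proof}

\section{Proof of the upper bound}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(b)]
Let $J=\lceil\log_2\|c\|_\infty\rceil\ge0$ and use the notation of Lemma~\ref{lem:approx}. For $0\le j\le J$ choose $q_j\in[X_j/8,2X_j]$ attaining $\eta_j$, let $p^j\in\mathbb Z^n$ be $q_jc$ rounded to nearest integers, and let $b^j=p^j-q_jc$, so that $\|b^j\|_1=\eta_j\le n/2$. Put $q_{J+1}=1$, $p^{J+1}=c$, $b^{J+1}=0$, $\eta_{J+1}=0$. We price the route $0,p^0,p^1,\dots,p^{J+1}=c$, using $\max(1,\lceil t\rceil)\le1+t$ for $t\ge0$.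

Since $q_0\le2^{1-J}\le2/\|c\|_\infty$, we have $\|p^0\|_1\le2n+\frac n2$, and the first step costs at most $1+2.5n$. For the step from $p^j$ to $p^{j+1}$ take $\lambda=q_{j+1}/q_j$. Then $p^{j+1}-\lambda p^j=b^{j+1}-\lambda b^j$, so the step costs at most $1+\eta_{j+1}+\lambda\eta_j$. This is where the lower bound on $q_j$ is needed: $\lambda\le2X_{j+1}/(X_j/8)=32$ for $j<J$, and $\lambda\le8$ for $j=J$ because $X_J=1$. In total, by Lemma~\ref{lem:approx},
\begin{align*}
L&\le1+2.5n+\sum_{j=0}^{J-1}(1+\eta_{j+1}+32\eta_j)+(1+8\eta_J)\\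
&\le J+2+2.5n+33\sum_{j=0}^J\eta_j\ \le\ 495n^2+2.5n+J+2 .
\end{align*}
By Proposition~\ref{prop:route}, $cx\le h(c)$ is valid for $P^{(2(n+L))}$, and $2(n+L)\le990n^2+7n+4+2J$. Lemma~\ref{lem:basic}(b),(c) extends this to $P^{(T)}$ and $M^{(T)}(P)$ for all larger $T$.
\end{proof}

It remains to bound the coefficients that are needed to describe $P_I$. Recall that a linear function on a nonempty polytope in $\mathbb R^N$ attains its maximum at a vertex, that a vertex is the unique solution of some $N$ linearly independent constraints taken with equality, and that $|\det A|$ is at most the product of the Euclidean lengths of the rows of $A$ (Hadamard's inequality).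

\begin{lemma}\label{lem:coeff}
Let $\emptyset\ne S\subseteq\{0,1\}^n$ and $x\in\mathbb R^n\setminus\operatorname{conv}S$. Then there is $0\ne c\in\mathbb Z^n$ with $\|c\|_\infty\le(n+1)^{(n+1)/2}$ and $cx>h(c)$.
\end{lemma}

\begin{proof}
Consider the set of normalized valid inequalities
\[
\mathcal D=\{(c,\delta)\in\mathbb R^{n+1}:\ |c_i|\le1\ (1\le i\le n),\ \ \delta\le n,\ \ cs\le\delta\ (s\in S)\}.
\]
It is a polytope, since $\delta\ge cs\ge-n$ for any $s\in S$. By separation and scaling, some $c$ with $\|c\|_\infty\le1$ has $cx>h(c)$, and $(c,h(c))\in\mathcal D$. So the linear function $(c,\delta)\mapsto cx-\delta$ is positive at some vertex $(c^*,\delta^*)$ of $\mathcal D$, and $c^*x>\delta^*\ge h(c^*)$. The vertex solves a nonsingular $(n+1)\times(n+1)$ system with matrix entries in $\{0,\pm1\}$ and integral right-hand side. Let $D$ be the absolute value of its determinant. By Cramer's rule $c=Dc^*$ is integral, and $\|c\|_\infty\le D\le(n+1)^{(n+1)/2}$ by Hadamard's inequality. Also $cx>h(c)$, which excludes $c=0$.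
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(a)]
If $S=\emptyset$, use Corollary~\ref{cor:empty} and $2n+2\le1005n^2$. Let $S\ne\emptyset$. The vectors $c$ of Lemma~\ref{lem:coeff} have $2\lceil\log_2\|c\|_\infty\rceil\le(n+1)\log_2(n+1)+2\le2n^2+2$, because $\log_2(n+1)\le n$ and $n+1\le2n$. By (b), the inequalities $cx\le h(c)$ for all such $c$ hold on $P^{(T)}$ once $T\ge992n^2+7n+6$, and $7n+6\le13n^2$. So no point outside $\operatorname{conv}S=P_I$ lies in $P^{(1005n^2)}$, and Lemma~\ref{lem:basic}(c) gives $M^{(1005n^2)}(P)=P^{(1005n^2)}=P_I$.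
\end{proof}

\section{The lower bound: a point that retreats slowly}\label{sec:lower}

As in Example~\ref{ex:triangle}, we add one point to an integral polytope and follow its retreat along a line. The definition of $M$ can be read as a \emph{window criterion}:
\begin{equation}\label{eq:window}
x\in M(Q)\iff\text{for every }d\in\mathbb Z^n\text{ there is }v\in\{0,1\}^n\text{ with }dx\le dv\le\max\nolimits_Qd .
\end{equation}
For a vector $c\in[1,2]^n$, to be chosen, put
\[
\sigma=c\mathbf 1\in[n,2n],\qquad S=\{v\in\{0,1\}^n:\ cv\le\sigma/2\},\qquad x^\varepsilon=(\tfrac12+\varepsilon)\mathbf 1 .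
\]
For $\varepsilon>0$ the point $x^\varepsilon$ lies outside $\operatorname{conv}S$, since $cx^\varepsilon=\frac\sigma2+\varepsilon\sigma$. Suppose that $Q$ contains $S$ and $x^\varepsilon$. For which $\varepsilon'<\varepsilon$ is $x^{\varepsilon'}\in M(Q)$?

The choice of $c$ matters. For $c=\mathbf 1$, $n$ even and $\varepsilon<1/n$, the cut for $d=\mathbf 1$ on $\operatorname{conv}(S\cup\{x^\varepsilon\})$ is $\mathbf 1x\le n/2$, and every $x^{\varepsilon'}$ with $\varepsilon'>0$ is lost at once. The values $cv$ have gaps because a small multiple of $c$ is integral. So we choose $c$ such that no multiple $tc$, over an exponentially long range of $t$, is close to $\mathbb Z^n$.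

A direction $d$ can only harm $x^{\varepsilon'}$ if it separates this point from $S$. We will show that this forces a positive multiple $\hat d$ of $d$ to lie within $\ell_1$-distance $O(\varepsilon n)$ of $c$. At this distance, gaps can reappear: rounding $c/\varepsilon$ to an integer vector $d$ gives $\|\varepsilon d-c\|_1\le\varepsilon n/2$, while all values $\varepsilon\,dv$ lie in $\varepsilon\mathbb Z$. So a window of length below $\varepsilon$ may be empty, and we will show that a window of length $C\varepsilon$ is not. The window between $x^{\varepsilon'}$ and $x^\varepsilon$ has length $(\varepsilon-\varepsilon')\sigma$, which leads to $\varepsilon'=(1-\frac Cn)\varepsilon$. It then takes a number of rounds proportional to $n$ to halve $\varepsilon$. Since $c$ takes at most $2^n$ values on $\{0,1\}^n$, we can only hope to continue while $\varepsilon$ is above an exponentially small threshold; this allows for a number of halvings proportional to $n$, and the product is $n^2$.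

We fix the absolute constants
\[
y=e^{-40}/64,\qquad C=200/y,\qquad\alpha=y^2/20 .
\]

\begin{lemma}\label{lem:NR}
For all sufficiently large $n$ there is $c\in[1,2]^n$ such that
\begin{equation}\label{eq:NR}
\#\{j:\ \|tc_j\|\le y\}\le n/20\qquad\text{for all }t\in[\tfrac18,e^{n/2}].
\end{equation}
\end{lemma}

\begin{proof}
Let the $c_j$ be independent and uniform on $[1,2]$. For $t\ge\frac18$ and $0<s<\frac18$, the probability $\Pr(\|tc_j\|\le s)$ is $\frac1t$ times the measure of $\{x\in[t,2t]:\|x\|\le s\}$. If $t\ge1$, at most $t+2$ integers lie within distance $s$ of $[t,2t]$, so the probability is at most $2s(t+2)/t\le6s$. If $t<1$, only the integers $1$ and $2$ can do so, because $t>s$, and the probability is at most $4s/t\le32s$. In both cases it is at most $32s$.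

Cut $[\frac18,e^{n/2}]$ into at most $e^{n/2}/y+1$ intervals of length at most $y$, and let $\mathcal T$ be the set of their midpoints. If \eqref{eq:NR} fails at $t$ and $t'\in\mathcal T$ has $|t-t'|\le y/2$, then $\|t'c_j\|\le y+c_jy/2\le2y$ for all $j$ in a set of more than $n/20$ indices. For a fixed $t'$ and a fixed such set this has probability at most $(64y)^{n/20}=e^{-2n}$. So \eqref{eq:NR} fails with probability at most $(e^{n/2}/y+1)\,2^ne^{-2n}$, which is less than $1$ for large $n$ because $\frac12+\ln2<2$.
\end{proof}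

From now on $c$ is a vector as in Lemma~\ref{lem:NR}, and $\sigma$, $S$, $x^\varepsilon$ are as above.

\begin{proposition}\label{prop:retreat}
There is $n_1$ such that the following holds for all $n\ge n_1$. Let $e^{-\alpha n}\le\varepsilon\le\frac1{200n}$ and $\varepsilon'=(1-\frac Cn)\varepsilon$. If $Q\subseteq[0,1]^n$ is compact and convex and $S\cup\{x^\varepsilon\}\subseteq Q$, then $x^{\varepsilon'}\in M(Q)$.
\end{proposition}

The proof is given in Section~\ref{sec:retreat}.

\begin{proof}[Proof of Theorem~\ref{thm:lower} from Proposition~\ref{prop:retreat}]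
Let $n\ge\max(n_1,2C)$ be so large that $\ln(200n)\le\alpha n/2$. Put $\varepsilon_k=(1-\frac Cn)^k\frac1{200n}$ and $P=\operatorname{conv}(S\cup\{x^{\varepsilon_0}\})$. A $0/1$-point of $P$ is an extreme point of the cube, hence of $P$, hence belongs to $S\cup\{x^{\varepsilon_0}\}$; as $x^{\varepsilon_0}$ is not a $0/1$-point, $P\cap\{0,1\}^n=S$ and $P_I=\operatorname{conv}S$. Let $k^*=\lfloor\alpha n^2/(4C)\rfloor$. Since $1-u\ge e^{-2u}$ for $0\le u\le\frac12$, we have for $k\le k^*$
\[
\ln\frac1{\varepsilon_k}\le\frac{2Ck}n+\ln(200n)\le\frac{\alpha n}2+\frac{\alpha n}2=\alpha n .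
\]
The sets $M^{(k)}(P)$ are compact, convex and contain $S$ by Lemma~\ref{lem:basic}. So Proposition~\ref{prop:retreat} and induction give $x^{\varepsilon_k}\in M^{(k)}(P)$ for all $k\le k^*$, while $x^{\varepsilon_k}\notin P_I$. The M-rank of $P$ is therefore at least $k^*+1>\kappa n^2$ with $\kappa=\alpha/(4C)$, and by Lemma~\ref{lem:basic}(c) so is the Chv\'atal rank.
\end{proof}

\section{Signed sums in short windows}\label{sec:sums}

Writing $v=\frac12(\mathbf 1+\xi)$ with $\xi\in\{\pm1\}^n$ turns the values $dv$ into signed sums. Both steps in the proof of Proposition~\ref{prop:retreat} need a signed sum $\sum_jw_j\xi_j$ in a prescribed, possibly exponentially short window near $0$. For uniformly random signs,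
\[
\mathbb E\,e^{2\pi i\theta\sum_jw_j\xi_j}=\prod_j\cos(2\pi\theta w_j),
\]
and a window of radius $r$ is seen by frequencies $\theta$ up to the order of $1/r$. Some condition on these frequencies is necessary: if all $w_j$ equal $1$, the sums are integers of fixed parity, and the product has absolute value $1$ at $\theta=\frac12$.

\begin{lemma}\label{lem:sums}
For each $b>0$ there is $m_0(b)$ such that the following holds. Let $m\ge m_0(b)$, $w_1,\dots,w_m\in[0.9,2.1]$, $|a|\le5$ and $e^{-bm/2}\le r\le\frac12$, and suppose that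
\begin{equation}\label{eq:decay}
\prod_{j=1}^m|\cos(2\pi\theta w_j)|\le e^{-bm}\qquad\text{for all }\theta\in[\tfrac1{16},\tfrac2r].
\end{equation}
Then some $\xi\in\{\pm1\}^m$ satisfies $|\sum_jw_j\xi_j-a|<r$.
\end{lemma}

We will use the inequality $\cos x\le e^{-x^2/2}$ on $[0,\frac\pi2]$, which holds because $\ln\cos x+x^2/2$ vanishes at $0$ and has derivative $x-\tan x\le0$. It gives
\begin{equation}\label{eq:cos}
|\cos\pi x|=\cos(\pi\|x\|)\le e^{-\pi^2\|x\|^2/2}\qquad(x\in\mathbb R).
\end{equation}

\begin{proof}
It suffices to find a function $K$ with $K(u)\le0$ for $|u|\ge r$ and $\mathbb E\,K(\sum_jw_j\xi_j-a)>0$. As \eqref{eq:decay} says nothing beyond $2/r$, the Fourier transform of $K$ must vanish there; this rules out the indicator function of the window. With $\tau=1/r\ge2$ and $\phi$ from \eqref{eq:fejer}, we take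
\[
K(u)=(1-\tau^2u^2)\,\phi(\tau u)^2 .
\]

\emph{The Fourier transform of $K$.} Let $B=\Lambda*\Lambda=\chi*\chi*\Lambda$, the cubic B-spline. It is even, supported in $[-2,2]$, and $0\le B\le B(0)=\int\Lambda^2=\frac23$ by the Cauchy--Schwarz inequality. For continuous $g$ we have $(\chi*g)'(t)=g(t+\frac12)-g(t-\frac12)$; applying this twice gives $B''(t)=\Lambda(t+1)-2\Lambda(t)+\Lambda(t-1)$. So $B$ is $C^2$ with $|B''|\le2$, and $B'(0)=0$ gives $B(t)\ge\frac23-t^2$. By \eqref{eq:fejer}, $\phi(u)^2=\int B(t)e^{2\pi itu}\,dt$, and two integrations by parts give $\int B''(t)e^{2\pi itu}\,dt=-4\pi^2u^2\phi(u)^2$. Replacing $u$ by $\tau u$ and substituting $\theta=\tau t$, we obtain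
\[
K(u)=\int_{-2\tau}^{2\tau}\hat K(\theta)e^{2\pi i\theta u}\,d\theta,\qquad\hat K(\theta)=\frac1\tau\Big(B(\theta/\tau)+\frac{B''(\theta/\tau)}{4\pi^2}\Big).
\]
The function $\hat K$ is real and even. Since $\frac2{4\pi^2}<0.051$, we have $|\hat K|\le0.75/\tau$ everywhere, and $\hat K(\theta)\ge0.6/\tau$ for $|\theta|\le\frac1{40}$, where $|\theta/\tau|\le\frac1{80}$. For uniformly random $\xi\in\{\pm1\}^m$,
\[
\mathbb E\,K\Big(\sum_jw_j\xi_j-a\Big)=\int_{-2\tau}^{2\tau}\hat K(\theta)\cos(2\pi\theta a)\prod_j\cos(2\pi\theta w_j)\,d\theta .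
\]
We split the integral into three ranges.

\emph{$|\theta|\le\frac1{40}$: the main term.} Here $2\pi|\theta a|\le\frac\pi4$ and $2\pi|\theta|w_j\le0.33$, so the integrand is positive and $\cos(2\pi\theta a)\ge0.7$. For $|\theta|\le\frac1{40\sqrt m}$ we have $2\pi|\theta|w_j\le0.33/\sqrt m$, so the product is at least $(1-\frac{0.33^2}{2m})^m\ge1-\frac{0.33^2}2\ge0.9$. The range contributes at least $\frac{0.6}\tau\cdot0.7\cdot0.9\cdot\frac1{20\sqrt m}\ge\frac{0.01}{\tau\sqrt m}$.

\emph{$\frac1{40}\le|\theta|\le\frac1{16}$.} Here $0.14\le2\pi|\theta|w_j\le0.83<\frac\pi2$, so each cosine lies between $0$ and $e^{-0.14^2/2}\le e^{-0.009}$. The range has measure $0.075$ and contributes at most $\frac{0.1}\tau e^{-0.009m}$ in absolute value.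

\emph{$\frac1{16}\le|\theta|\le2\tau$.} By \eqref{eq:decay} the contribution is at most $\frac{0.75}\tau\cdot4\tau e^{-bm}=\frac3\tau\,\tau e^{-bm}\le\frac3\tau e^{-bm/2}$ in absolute value; this is where $r\ge e^{-bm/2}$ is used.

Choose $m_0(b)$ such that $0.01/\sqrt m>0.1e^{-0.009m}+3e^{-bm/2}$ for $m\ge m_0(b)$. Then the expectation is positive, so $K(\sum_jw_j\xi_j-a)>0$ for some $\xi$, which forces $|\sum_jw_j\xi_j-a|<r$.
\end{proof}

\section{Proof of Proposition~\ref{prop:retreat}}\label{sec:retreat}

Let $n_1$ be so large that for $n\ge n_1$ the vector $c$ exists, $n\ge2C$, $\lfloor n/8\rfloor\ge m_0(2y^2)$ and $n\ge m_0(y^2)$. Since $C>40$ and $\alpha<\frac14$, we also have $\lfloor n/8\rfloor\ge n/10$ and $4e^{\alpha n}\le e^{n/2}$.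

Let $d\in\mathbb Z^n$. By \eqref{eq:window} we must find $v\in\{0,1\}^n$ with $dx^{\varepsilon'}\le dv\le\max_Qd$. If $dx^{\varepsilon'}\le h(d)$, a maximizer $v\in S\subseteq Q$ of $d$ will do. So assume $dx^{\varepsilon'}>h(d)$. As $0\in S$, we have $h(d)\ge0$, and hence $d\mathbf 1>0$. Let $\hat d$ be the positive multiple of $d$ with $\hat d\mathbf 1=\sigma$, and put $\delta=\hat d-c$, so that $\sum_j\delta_j=0$. For $\xi\in\{\pm1\}^n$ and $v=\frac12(\mathbf 1+\xi)$ we have
\begin{equation}\label{eq:dict}
cv=\tfrac12(\sigma+c\xi),\qquad\hat dv=\tfrac12(\sigma+\hat d\xi),\qquad\hat dx^{\varepsilon}=\tfrac12(\sigma+2\varepsilon\sigma),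
\end{equation}
and the last formula also holds with $\varepsilon'$ in place of $\varepsilon$. In particular $v\in S$ if and only if $c\xi\le0$, and our assumption says:
\begin{equation}\label{eq:sep}
\xi\in\{\pm1\}^n,\ c\xi\le0\ \Longrightarrow\ \hat d\xi<2\varepsilon'\sigma .
\end{equation}

\subsection*{Step 1: $\|\delta\|_1<20\varepsilon n$}

To exploit \eqref{eq:sep} we build $\xi$ with $\delta\xi\ge\frac14\|\delta\|_1$ and $c\xi$ just below $0$. Linear programming achieves the first goal with $|c\xi|\le4$, but this error is far larger than $\varepsilon n$. So we keep a reserve of coordinates on which $\delta$ is small and use it to correct $c\xi$.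

Let $m=\lfloor n/8\rfloor$, let $R$ be a set of $m$ indices with smallest $|\delta_j|$, and let $U$ be its complement. The average of $|\delta_j|$ over $R$ is at most the overall average, so
\[
\sum_{j\in R}|\delta_j|\le\tfrac18\|\delta\|_1,\qquad\sum_{j\in U}|\delta_j|\ge\tfrac78\|\delta\|_1,\qquad\Big|\sum_{j\in U}\delta_j\Big|=\Big|\sum_{j\in R}\delta_j\Big|\le\tfrac18\|\delta\|_1 .
\]

\emph{Signs on $U$.} Consider the polytope $\Pi=\{\zeta\in[-1,1]^U:\sum_Uc_j\zeta_j=0\}$. Choose $s_j\in\{\pm1\}$ with $s_j\delta_j=|\delta_j|$, put $u=\sum_Uc_js_j$ and $\omega=\sum_Uc_j\ge|u|$, let $\iota\in\{\pm1\}$ satisfy $\iota u=|u|$, and let $p=\frac{|u|}{|u|+\omega}\le\frac12$. The point $\zeta_j=(1-p)s_j-p\iota$ lies in $\Pi$, since $(1-p)u-p\iota\omega=\iota\,((1-p)|u|-p\omega)=0$, and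
\[
\sum_U\delta_j\zeta_j\ge(1-p)\sum_U|\delta_j|-p\Big|\sum_U\delta_j\Big|\ge\tfrac12\cdot\tfrac78\|\delta\|_1-\tfrac12\cdot\tfrac18\|\delta\|_1=\tfrac38\|\delta\|_1 .
\]
So a vertex of $\Pi$ maximizing $\sum_U\delta_j\zeta_j$ has value at least $\frac38\|\delta\|_1$. At a vertex, $|U|$ linearly independent constraints are tight and only one of them can be the equation, so at most one coordinate lies strictly between $-1$ and $1$. Replace that coordinate by $s_j$. This does not decrease the value and moves $\sum_Uc_j\zeta_j$ by at most $2c_j\le4$. We obtain $(\xi_j)_{j\in U}\in\{\pm1\}^U$ with $\sum_U\delta_j\xi_j\ge\frac38\|\delta\|_1$ and $t:=\sum_Uc_j\xi_j\in[-4,4]$.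

\emph{Signs on $R$.} Apply Lemma~\ref{lem:sums} to the weights $(c_j)_{j\in R}$ with $a=-t-\frac{\varepsilon n}2$, $r=\frac{\varepsilon n}2$ and $b=2y^2$. We have $r\le\frac1{400}$ and $|a|\le5$, and $r\ge\varepsilon\ge e^{-y^2n/20}\ge e^{-y^2m}=e^{-bm/2}$ because $m\ge n/10$. For $\theta\in[\frac1{16},\frac2r]$ we have $\frac18\le2\theta\le4e^{\alpha n}\le e^{n/2}$. By \eqref{eq:NR}, at least $m-\frac n{20}\ge\frac m2$ indices $j\in R$ have $\|2\theta c_j\|>y$, and \eqref{eq:cos} gives $\prod_R|\cos2\pi\theta c_j|\le e^{-\pi^2y^2m/4}\le e^{-2y^2m}$. The lemma yields signs on $R$ with $|\sum_Rc_j\xi_j+t+\frac{\varepsilon n}2|<\frac{\varepsilon n}2$. The combined vector $\xi\in\{\pm1\}^n$ has $-\varepsilon n<c\xi<0$, so by \eqref{eq:sep}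
\[
4\varepsilon n\ge2\varepsilon'\sigma>\hat d\xi=c\xi+\delta\xi>-\varepsilon n+\big(\tfrac38-\tfrac18\big)\|\delta\|_1 .
\]
Hence $\|\delta\|_1<20\varepsilon n$.

\subsection*{Step 2: a $0/1$-point in the window}

Now $\hat d$ is close enough to $c$ to inherit non-resonance up to frequencies of order $y/\varepsilon$, and $C$ was chosen so that the window needs no higher ones. By Step~1 and $\varepsilon\le\frac1{200n}$ we have $|\delta_j|\le0.1$, so $\hat d_j\in[0.9,2.1]$. Apply Lemma~\ref{lem:sums} to the weights $\hat d_1,\dots,\hat d_n$ with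
\[
a=(\varepsilon+\varepsilon')\sigma,\qquad r=(\varepsilon-\varepsilon')\sigma=\frac{C\varepsilon\sigma}n\in[C\varepsilon,2C\varepsilon],\qquad b=y^2 .
\]
We have $0<a\le4\varepsilon n\le5$, $r\le\frac{C}{100n}\le\frac12$, and $r\ge\varepsilon\ge e^{-y^2n/20}\ge e^{-bn/2}$. Let $\theta\in[\frac1{16},\frac2r]$. Then $\frac18\le2\theta\le\frac4{C\varepsilon}\le e^{n/2}$, so \eqref{eq:NR} gives $\sum_j\|2\theta c_j\|\ge0.95\,ny$. Moreover
\[
2\theta\|\delta\|_1\le\frac4{C\varepsilon}\cdot20\varepsilon n=\frac{80n}C=0.4\,ny .
\]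
Since $\|2\theta\hat d_j\|\ge\|2\theta c_j\|-2\theta|\delta_j|$, we get $\sum_j\|2\theta\hat d_j\|\ge\frac12ny$, and the Cauchy--Schwarz inequality gives $\sum_j\|2\theta\hat d_j\|^2\ge\frac14ny^2$. By \eqref{eq:cos}, $\prod_j|\cos2\pi\theta\hat d_j|\le e^{-\pi^2ny^2/8}\le e^{-y^2n}$. The lemma yields $\xi\in\{\pm1\}^n$ with $a-r<\hat d\xi<a+r$, that is, $2\varepsilon'\sigma<\hat d\xi<2\varepsilon\sigma$. By \eqref{eq:dict}, the point $v=\frac12(\mathbf 1+\xi)$ satisfies $\hat dx^{\varepsilon'}<\hat dv<\hat dx^\varepsilon$. Since $\hat d$ is a positive multiple of $d$ and $x^\varepsilon\in Q$, this gives $dx^{\varepsilon'}<dv<dx^\varepsilon\le\max_Qd$, and the proof of Proposition~\ref{prop:retreat}, and with it that of Theorem~\ref{thm:lower}, is complete. \qed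

\begin{thebibliography}{1}

\bibitem{refined}
\emph{A Refined Gomory-Chv\'atal Closure for Polytopes in the Unit Cube},
\texttt{https://optimization-online.org/wp-content/uploads/2012/03/3404.pdf}.

\end{thebibliography}
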